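# Chromatic roots of plane graphs whose 2-cuts lie on the outer cycle

## 1. Effective weights of two-terminal graphs

Take a graph $B$ with two marked vertices $u,w$ and imagine it glued, along $u$ and $w$ only, into a larger graph. When we count colorings of the larger graph, how much do we need to know about $B$? Only two numbers: how many colorings of $B$ give $u,w$ two prescribed different colors, and how many give them one prescribed common color. Up to a common factor, only the ratio matters. So $B$ can be replaced by a single edge $uw$ carrying a weight, namely this ratio. We call it the effective weight of $B$. The whole talk consists of controlling effective weights.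

Graphs are finite, and simple unless we say multigraph. Throughout, $q>1$ is a real number and $s=q-1$.

**Definition (weighted count).** Let $G$ be a multigraph with a real weight $y_e$ on each edge. Put
$$Z_G=\sum_{A\subseteq E(G)}q^{k(A)}\prod_{e\in A}(y_e-1),\qquad F(G)=(-1)^{|V(G)|}Z_G,$$
where $k(A)$ is the number of components of $(V(G),A)$.

For integer $q\ge 1$,
$$Z_G=\sum_{\sigma:V\to\{1,\dots,q\}}\ \prod_{e\text{ monochromatic}}y_e .$$
Indeed, the product for $\sigma$ is $\prod_e\bigl(1+(y_e-1)\mathbf 1[e\text{ monochromatic}]\bigr)$. Expand it over edge sets $A$; the number of $\sigma$ for which all of $A$ is monochromatic is $q^{k(A)}$. So weight $0$ is an ordinary edge ("ends must differ"), weight $1$ is no edge at all, and if all weights are $0$ then $Z_G=P(G,q)$, the chromatic polynomial. Parallel edges of weights $y,y'$ can be merged into one edge of weight $yy'$: this is clear for integer $q$, and both sides are polynomials in $q$.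

Splitting the sum over $A$ according to whether a non-loop $e$ lies in $A$ gives $Z_G=Z_{G-e}+(y_e-1)Z_{G/e}$. As $G/e$ has one vertex fewer,
$$F(G)=F(G-e)+(1-y_e)F(G/e).\tag{1}$$

**Definition (effective weight).** Let $B$ have distinct non-adjacent terminals $u,w$. Let $B^+$ be $B$ plus an edge $uw$ of weight $0$, and let $B^\circ$ be $B$ with $u,w$ identified. If $F(B^+)>0$, put
$$y(B)=-\frac{s\,F(B^\circ)}{F(B^+)} .$$

We use the notation $B^+,B^\circ$ also when $uw$ is an edge of $B$. By (1) applied to the new edge, $F(B^+)=F(B)+F(B^\circ)$. Hence
$$F(B)>0,\ F(B^\circ)>0\ \Longrightarrow\ F(B^+)>0\ \text{ and }\ y(B)\in(-s,0).\tag{2}$$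

**Lemma 1 (replacement).** Let $G=G_1\cup G_2$ be an edge-disjoint union with $V(G_1)\cap V(G_2)=\{u,w\}$, where $G_2$ has no edge $uw$ and $F(G_2^+)>0$. Then
$$F(G)=\frac{F(G_2^+)}{qs}\;F\bigl(G_1+uw[y(G_2)]\bigr),$$
where $uw[y]$ denotes a new edge $uw$ of weight $y$.

*Proof.* Put $a_i=Z_{G_i^+}/(q(q-1))$ and $b_i=Z_{G_i^\circ}/q$. For integer $q\ge2$, color symmetry shows that $a_i$ is the weighted number of colorings of $G_i$ in which $u,w$ have two given distinct colors, and $b_i$ the weighted number in which they have a given common color. So $Z_G=q(q-1)a_1a_2+qb_1b_2$ for all integers $q\ge2$. Both sides are rational functions of $q$ whose denominators vanish at most at $q=0,1$, so the identity holds for all real $q>1$. In the same way $Z_{G_1+uw[y]}=q(q-1)a_1+qy\,b_1$.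

As $G_2^\circ$ has one vertex fewer than $G_2^+$, the signs in $F$ give $y(G_2)=sZ_{G_2^\circ}/Z_{G_2^+}=b_2/a_2$. Thus $Z_G=a_2\bigl(q(q-1)a_1+q\,y(G_2)\,b_1\bigr)=a_2Z_{G_1+uw[y(G_2)]}$. Now multiply by $(-1)^{|V(G)|}=(-1)^{|V(G_1)|+|V(G_2)|}$ and use $(-1)^{|V(G_2)|}a_2=F(G_2^+)/(qs)$. $\square$

**Example (triangle and path).** For a triangle with weights $y_1,y_2,y_3$ we have $Z=q(q-1)(q-2)+q(q-1)(y_1+y_2+y_3)+q\,y_1y_2y_3$, and $F=-Z$, so
$$F=q\bigl[s(1-s-y_1-y_2)-y_3(s+y_1y_2)\bigr].\tag{3}$$
Let $B$ be the path $u\,b\,w$ with weights $y_1,y_2$. Then $B^+$ is the triangle with $y_3=0$, and $B^\circ$ is an edge of weight $y_1y_2$ on two vertices, so $F(B^\circ)=q(q-1)+qy_1y_2=q(s+y_1y_2)$. Hence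
$$F(B^+)=qs(1-s-y_1-y_2),\qquad y(B)=-\frac{s+y_1y_2}{1-s-y_1-y_2}\quad\text{if } y_1+y_2<1-s.\tag{4}$$
For $y_1=y_2=0$ and $s<1$ this is $-\frac{s}{1-s}$, slightly below $-s$.

**Example ($K_4$ minus an edge).** Let $B=K_4-uw$ with all weights $0$ and $0<s<1$. Then $F(B^+)=q(q-1)(q-2)(q-3)=qs(1-s)(2-s)$. After merging, $B^\circ$ is a triangle, with $F(B^\circ)=qs(1-s)$. So $y(B)=-\frac{s}{2-s}$, which lies in $(-s,0)$.

Pieces in parallel multiply their weights, and pieces in series combine by (4). In both examples a piece built from ordinary edges has a negative effective weight; two such pieces in parallel give a positive weight, three a negative one.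

## 2. Chromatic roots in $(1,2]$ and the number $q_0$

What are effective weights for? They settle a question about real zeros of chromatic polynomials.

A real number $t$ is a **chromatic root** of $G$ if $P(G,t)=0$. For a class $\mathcal G$ of graphs let
$$\omega(\mathcal G)=\inf\{t\in(1,2]:P(G,t)=0\text{ for some }G\in\mathcal G\}.$$
Jackson (1993) showed that $\omega=32/27$ for the class of all graphs. The question is what happens when the 2-cuts of a plane graph are forced to the outside.

A graph is **2-connected** if it is connected, has at least 3 vertices and no cut vertex. It is **3-connected** if it has at least 4 vertices and no separating set of at most 2 vertices. A **2-cut** is a set of two vertices whose removal disconnects the graph. So a 2-connected graph without 2-cuts is $K_3$ or 3-connected. The **outer cycle** of a 2-connected plane graph is the cycle bounding its outer face. From here on $\mathcal G$ is the class of 2-connected plane graphs such that both vertices of every 2-cut lie on the outer cycle.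

Let $q_0\approx1.225$ be the root in $(1,2)$ of $t^4-4t^3+4t^2-4t+4$. Dong and Jackson (2011) conjectured that $\omega(\mathcal G)=q_0$; the question to prove or disprove this is posed in "Roots of the chromatic polynomial, spanning trees and minors". We prove it.

With $t=1+s$ we have $t(t-2)=s^2-1$, so
$$t^4-4t^3+4t^2-4t+4=t^2(t-2)^2-4(t-1)=(1-s^2)^2-4s=:\Delta(s).\tag{5}$$
On $[0,1]$ we have $\Delta'(s)=-4s(1-s^2)-4<0$, while $\Delta(0)=1$ and $\Delta(1)=-4$. So $\Delta$ has a unique root $s_0\in(0,1)$, and $q_0=1+s_0$. As $\Delta(\frac14)=(\frac{15}{16})^2-1<0$, we have $s_0<\frac14$.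

**Theorem A.** If $G$ is a 2-connected plane graph on $n$ vertices all of whose 2-cuts are contained in the outer cycle, then $(-1)^nP(G,q)>0$ for all $q\in(1,q_0]$. Moreover, for every $\varepsilon>0$ some graph in this family has a chromatic root in $(q_0,q_0+\varepsilon)$. Hence $\omega(\mathcal G)=q_0$, and the infimum is not attained.

**Theorem B.** If in addition every vertex not on the outer cycle has degree at least 3 (for example, if $G$ is any 3-connected planar graph), then $(-1)^nP(G,q)>0$ for all $q\in(1,\frac{31}{25}]$.

With all weights $0$, $(-1)^nP(G,q)=F(G)$, so both theorems say that $F(G)>0$.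

Let us try small members of $\mathcal G$. For the cycle $C_n$ we have $P(C_n,q)=(q-1)^n+(-1)^n(q-1)$, so $F(C_n)=s+(-s)^n>0$ for $0<s<1$. There is no root in $(1,2)$.

Next take $K_{2,n}$ with $n\ge3$. Its only 2-cut is the pair $\{u,w\}$ of vertices of degree $n$: after deleting one of $u,w$ and one other vertex a star remains, and after deleting two vertices of degree 2 a third one still joins $u$ to $w$. Every outer cycle of $K_{2,n}$ is a 4-cycle through $u$ and $w$, so $K_{2,n}\in\mathcal G$. Given different colors at $u,w$, each middle vertex has $q-2$ choices; given a common color, $q-1$. So $P(K_{2,n},q)=q(q-1)(q-2)^n+q(q-1)^n$ and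
$$F(K_{2,n})=qs\bigl[(1-s)^n+(-1)^ns^{n-1}\bigr].$$
For even $n$ this is positive for $0<s<1$. For $n=3$ it vanishes when $s^2=(1-s)^3$. At $s=0.43$ the two sides are $0.1849<0.185193$, and at $s=0.44$ they are $0.1936>0.175616$. So $K_{2,3}$ has a root in $(1.43,1.44)$. The parity matters: two paths form the outer cycle, and the third, interior one makes the trouble.

## 3. Nested ears: chromatic roots just above $q_0$

We iterate the $K_{2,3}$ phenomenon. This proves the second sentence of Theorem A and shows where $q_0$ comes from.

**Construction.** Let $D_0$ be a single edge with its ends as terminals. Let $D_{k+1}$, with terminals $u,w$, be built from two new vertices $v,m$, a copy of $D_k$ between $u$ and $v$, a copy of $D_k$ between $v$ and $w$, and the path $u\,m\,w$. Let $G_k$ be a triangle in which two edges are replaced by copies of $D_k$. So $G_0=K_3$, and $G_1$ is a 5-cycle with two interior ears.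

**Step 1: $G_k\in\mathcal G$.** The purpose is to check that these graphs are allowed. The copies of $D_0$ in $G_k$ form two paths which, together with the unreplaced edge of the triangle, form a cycle $C$. It contains all vertices except those of type $m$. Each $m$ has degree 2, with both neighbors on $C$. The ear $u\,m\,w$ belongs to a copy of some $D_j$ with $j\ge1$, whose copies of $D_0$ form the subpath of $C$ that the ear spans. Two such copies are nested or share no copy of $D_0$, so any two of these subpaths are nested or have disjoint interiors. Draw $C$ as a convex polygon and each ear as a subdivided straight chord; the chords do not cross. So $G_k$ is a plane graph with outer cycle $C$, and it is 2-connected, being a cycle with ears. Deleting one vertex $m$ leaves again a cycle with ears, which is 2-connected, so no 2-cut contains a vertex of type $m$. Thus every 2-cut lies in $V(C)$.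

**Step 2: a recursion.** The purpose is to compute $P(G_k,q)$. For integers $q\ge2$ let $a_k$ (respectively $b_k$) be the number of proper $q$-colorings of $D_k$ in which the terminals have two given distinct colors (respectively a given common color). Then $a_0=1$, $b_0=0$. Consider two copies of $D_k$ in series. If the ends have distinct colors, the middle vertex has one of the $q-2$ other colors or the color of one end, giving $(q-2)a_k^2+2a_kb_k$. If the ends have a common color, we get $(q-1)a_k^2+b_k^2$. The path $u\,m\,w$ has the values $q-2$ and $q-1$. In parallel, corresponding values multiply. So $a_k,b_k$ are polynomials in $q$ with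
$$\begin{aligned}a_{k+1}&=(q-2)\bigl[(q-2)a_k^2+2a_kb_k\bigr],\\ b_{k+1}&=(q-1)\bigl[(q-1)a_k^2+b_k^2\bigr],\\ P(G_k,q)&=q(q-1)\bigl[(q-2)a_k^2+2a_kb_k\bigr],\end{aligned}\tag{6}$$
where the last line holds because the unreplaced edge forces the ends of the series to differ. These identities hold for all real $q$.

For $s\in[s_0,\frac12]$ put
$$f_s(y)=\frac{s}{1-s}\cdot\frac{s+y^2}{1-s-2y}\quad\text{on }\Bigl[0,\frac{1-s}2\Bigr),$$
and let $y_0=0$, $y_{k+1}=f_s(y_k)$ as long as $y_k<\frac{1-s}2$. In the language of Section 1, $f_s(y)$ is the product of the weight (4) of a series of two edges of weight $y$ and the weight $-\frac s{1-s}$ of an ordinary path of length two.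

We claim: if $y_0,\dots,y_{k-1}<\frac{1-s}2$, then at $q=1+s$ we have $a_k\neq0$ and $b_k/a_k=y_k$. This is clear for $k=0$. If it holds for $k$ and also $y_k<\frac{1-s}2$, then (6) gives $a_{k+1}=(1-s)a_k^2(1-s-2y_k)\ne0$ and $b_{k+1}=s\,a_k^2(s+y_k^2)$, with quotient $f_s(y_k)=y_{k+1}$. Moreover, under the same assumption,
$$P(G_k,1+s)=qs\,a_k^2\,\bigl(2y_k-(1-s)\bigr).\tag{7}$$
So we look for $s$ such that the orbit of $0$ under $f_s$ hits $\frac{1-s}2$ exactly.

**Step 3: fixed points of $f_s$.** The purpose is to see when the orbit can get that far. On $[0,\frac{1-s}2)$ the function $f_s$ is increasing, and $f_s(y)-y$ has the sign of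
$$s(s+y^2)-(1-s)y(1-s-2y)=(2-s)y^2-(1-s)^2y+s^2=:p_s(y).\tag{8}$$
The discriminant of $p_s$ is
$$(1-s)^4-4s^2(2-s)=1-4s-2s^2+s^4=\Delta(s).$$
Here is our number $q_0$: the map $f_s$ loses its fixed points when $s$ passes $s_0$.

At $s=s_0$, $p_s$ has the double root $\beta_0=\frac{(1-s_0)^2}{2(2-s_0)}<\frac{1-s_0}2$, a fixed point of $f_{s_0}$. As $y_0=0<\beta_0$ and $f_{s_0}$ is increasing, $y_k<\beta_0<\frac{1-s_0}2$ for all $k$.

Let $s_1\in(s_0,\frac12)$ be arbitrary. Then $\Delta(s_1)<0$, so $f_{s_1}(y)>y$ on $[0,\frac{1-s_1}2)$. Suppose that all $y_k<\frac{1-s_1}2$ at $s_1$. The increasing sequence $(y_k)$ converges. Its limit is not in $[0,\frac{1-s_1}2)$, as it would be a fixed point by continuity. So the limit is $\frac{1-s_1}2$; but then $y_{k+1}=f_{s_1}(y_k)\to\infty$, a contradiction. Hence there is a $k$ with $y_0,\dots,y_{k-1}<\frac{1-s_1}2\le y_k$ at $s_1$.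

**Step 4: the exact hit.** The purpose is to turn this into a root by continuity. Fix this $k$. Call $s\in[s_0,s_1]$ good if $y_0,\dots,y_k$ are all defined and less than $\frac{1-s}2$ at $s$. By induction on $j$, the set where $y_0,\dots,y_{j-1}<\frac{1-s}2$ is relatively open in $[s_0,s_1]$, and $y_j$ is defined and continuous in $s$ on it. So the good set is relatively open. It contains $s_0$ and not $s_1$. Let $s'$ be the supremum of all $\sigma$ such that every $s\in[s_0,\sigma]$ is good. Then $s_0<s'\le s_1$, every $s\in[s_0,s')$ is good, and $s'$ is not good: otherwise $s'<s_1$, and openness would contradict the choice of $s'$. Let $j\le k$ be least with $y_j(s')\ge\frac{1-s'}2$. Then $y_j$ is defined and continuous at $s'$, and $y_j(s)<\frac{1-s}2$ for $s_0\le s<s'$, so $y_j(s')=\frac{1-s'}2$. By (7), $P(G_j,1+s')=0$, where $q_0<1+s'\le1+s_1$. As $s_1>s_0$ was arbitrary, this proves the second sentence of Theorem A. $\square$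

## 4. Weights on the outer cycle, and the prism

It remains to show that $F>0$ for $q\le q_0$. The example tells us which weights must be handled. A piece hanging at a 2-cut and containing part of the outer cycle has negative effective weight, say in $[-\alpha,0)$. Parallel to it there may be interior components, such as a path of weight $-\frac{s}{1-s}$; together they produce positive weights up to $\frac{s}{1-s}\alpha$. If we want all weights on the outer cycle to stay in an interval $[-\alpha,\beta]$, the extreme cases are
$$\alpha=\frac{s+\beta^2}{1-s-2\beta},\qquad \beta=\frac s{1-s}\,\alpha,$$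
that is, $\beta=f_s(\beta)$. For $0<s\le s_0$ such a $\beta$ exists. This suggests the following plan: cut along 2-cuts, replace pieces by edges with weights in $[-\alpha,\beta]$, and arrive at a 3-connected plane graph $H$ with weights in $[-\alpha,\beta]$ on its outer cycle $C$ and $0$ elsewhere. Show $F(H)>0$ by induction, using (1) on an outer edge $e$.

Deletion is harmless, as we shall see. Contraction is where this plan stops. Let $H$ be the prism with triangles $h\,x\,v$ and $a\,z\,t$ and the edges $ha,xz,vt$, drawn with outer cycle $C=h\,x\,z\,a$, and let $e=hx$. All edges off $C$ have weight $0$. In $H/e$ the vertex $v$ is joined to the contracted vertex $h$ by two parallel edges of weight $0$, which merge to one, and to $t$. So $\{h,t\}$ is a 2-cut of $H/e$, and $\{v\}$ is a component not on the outer cycle $h\,z\,a$. Replacing the path $h\,v\,t$ by an edge gives $K_4$ on $h,z,a,t$ with outer triangle $h\,z\,a$, in which the inner edge $ht$ has weight $-\frac{s}{1-s}\ne0$. The class "weight $0$ off the outer cycle" is not preserved.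

The way out is to see where the new inner edges land. They all end at the contracted vertex. So we fix one vertex $h$ of the outer cycle, the hub, allow nonzero weights on inner edges at $h$ only, and always contract an outer edge at $h$. The inner edges at $h$ need their own interval $I_1$. A new inner edge has weight $y(T)$ for some piece $T$, or $\eta\,y(T)$ if an edge of weight $\eta\in I_1$ was already there. If $y(T)\in[-\kappa,0)$ with $\kappa<1$, an interval closed under this is $I_1=[-\kappa,\kappa^2]$. This explains the choice $\kappa=\sqrt\beta$ in Section 6.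

There is a second point. To bound an effective weight $y(B)$ from below, $F(B^+)>0$ is not enough. The implication (2) needs positivity after deleting and after contracting the edge $uw$. So the induction must carry these two statements as well.

## 5. Cutting along a 2-cut

We recall the textbook facts to be used. Faces of 2-connected plane graphs are bounded by cycles. Facial cycles of 3-connected plane graphs are induced. Any prescribed edge of a 2-connected planar graph can be placed on the outer cycle. Planar graphs have no $K_{3,3}$-minor, where a $K_{3,3}$-minor means two triples of connected vertex sets, all six disjoint, with an edge between each set of one triple and each set of the other. The blocks of a connected graph with at least 2 vertices are copies of $K_2$ or 2-connected; blocks and cut vertices form a tree whose leaves are blocks, the leaf blocks, and a vertex that is not a cut vertex lies in exactly one block.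

The next lemma says that cutting off a piece and closing it with an edge creates no new 2-cuts.

**Lemma 2.** Let $G$ be 2-connected, $\{u,w\}$ a 2-cut, $X$ a component of $G-\{u,w\}$, and $G_X=(G[X\cup\{u,w\}]-uw)+uw$. Then $G_X$ is 2-connected and $\{u,w\}$ is not a 2-cut of $G_X$. If $\{u',w'\}$ is a 2-cut of $G_X$, then every component $D'$ of $G_X-\{u',w'\}$ avoiding $u,w$ is a component of $G-\{u',w'\}$, such a $D'$ exists, $D'\subsetneq X$, and $\{u',w'\}$ is a 2-cut of $G$.

*Proof.* Each of $u,w$ has a neighbor in $X$, since otherwise the other one would be a cut vertex of $G$. So $G_X$ is connected, and $G_X-\{u,w\}=G[X]$ is connected. Let $S\ne\{u,w\}$ be a set of one or two vertices separating $G_X$. At least one of $u,w$ survives in $G_X-S$, and as $u,w$ are adjacent in $G_X$, the survivors lie in one component. So some component of $G_X-S$ avoids $u,w$. Let $D'$ be any such component. Then $D'\subseteq X$, and the edges of $G$ at $D'$ are exactly the edges of $G_X$ at $D'$. So $N_G(D')\subseteq S$, and $D'$ is a component of $G-S$. A survivor of $\{u,w\}$ lies outside $D'\cup S$, so $S$ separates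 $G$.

If $|S|=1$, this contradicts the 2-connectedness of $G$. So $G_X$, which has at least 3 vertices, is 2-connected. If $S=\{u',w'\}$, then one of $u',w'$ lies in $X\setminus D'$, because $S\neq\{u,w\}$; so $D'\subsetneq X$. $\square$

## 6. Two weight intervals and six inequalities

Fix $s\in(0,\frac14)$. Suppose that $\alpha,\beta>0$ satisfy

* (C1) $2\beta<1-s$;
* (C2) $\alpha(1-s-2\beta)\ge s+\beta^2$;
* (C3) $\beta(1-s-\beta)^2\ge s^2$;
* (C4) $\beta\le\alpha^2$;
* (C5) $\alpha\beta<s$;
* (C6) $\alpha^2+\beta<1-s$.

Put $\kappa=\sqrt\beta$, $I_1=[-\kappa,\beta]$ and $I_2=[-\alpha,\beta]$. The interval $I_2$ is for outer edges, $I_1$ for inner edges at the hub. Of the conditions, (C2) says that two outer edges in series again have weight at least $-\alpha$, and (C3) that an inner hub edge in series with an ordinary edge has weight at least $-\kappa$.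

By (C6) $\alpha<1$, by (C1) $\beta<1$, and by (C4) $\beta\le\kappa\le\alpha$. Moreover
$$s\le\frac{s}{1-s-\beta}\le\kappa\le\alpha,\qquad 0\in I_1\subseteq I_2,\qquad \alpha(1-s)\ge s.\tag{9}$$
Here $0<1-s-\beta\le1$ by (C1), which gives the first inequality; the second is the square root of (C3), the third is (C4); and (C2) gives $\alpha(1-s)\ge s+\beta^2+2\alpha\beta\ge s$.

**Lemma 3.** (a) For $y_1,y_2\in I_2$ let $B$ be the path $u\,b\,w$ with edge weights $y_1,y_2$. Then $F(B^+)=qs(1-s-y_1-y_2)>0$ and $y(B)=-\frac{s+y_1y_2}{1-s-y_1-y_2}\in[-\alpha,0)$. If $y_1\in I_1$ and $y_2=0$, then $y(B)\in[-\kappa,0)$.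

(b) $F(K_3)>0$ if all three weights lie in $I_2$.

*Proof.* (a) The formulas are (4), and $1-s-y_1-y_2\ge1-s-2\beta>0$ by (C1). If $y_1y_2<0$, one factor has modulus at most $\alpha$ and the other at most $\beta$; so in all cases $s+y_1y_2\ge s-\alpha\beta>0$ by (C5). Hence $y(B)<0$. The bound $y(B)\ge-\alpha$ says that $g=\alpha(1-s-y_1-y_2)-s-y_1y_2\ge0$ on $I_2\times I_2$. As $g$ is affine in each variable, we only check corners. At $(\beta,\beta)$ it is (C2). At $(-\alpha,\beta)$ and $(\beta,-\alpha)$ we get $\alpha(1-s+\alpha-\beta)-s+\alpha\beta=\alpha(1-s)-s+\alpha^2$, and at $(-\alpha,-\alpha)$ we get $\alpha(1-s+2\alpha)-s-\alpha^2$, the same number. It is nonnegative by (9). If $y_1\in I_1$ and $y_2=0$, then $|y(B)|=\frac s{1-s-y_1}\le\frac s{1-s-\beta}\le\kappa$.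

(b) By (3), $F=q(1-s-y_1-y_2)\bigl(s+y_3\,y(B)\bigr)$ with $y(B)\in[-\alpha,0)$ and $y_3\le\beta$. So $y_3\,y(B)\ge-\alpha\beta>-s$ by (C5). $\square$

## 7. Positivity for plane graphs with a hub

**Definition (the class $\mathcal B$).** $\mathcal B$ is the class of triples $(G,h,y)$ where $G$ is a 2-connected plane graph with outer cycle $C$ and edge weights $y$, and $h\in V(C)$ (the hub), such that

* (i) every 2-cut of $G$ is contained in $V(C)\setminus\{h\}$;
* (ii) for every 2-cut $\{u,w\}$, every component of $G-\{u,w\}$ meets $C$;
* (iii) $y_e\in I_2$ for $e\in E(C)$, $y_e\in I_1$ for $e\notin E(C)$ incident with $h$, and $y_e=0$ for all other edges.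

For example, the $K_4$ obtained from the prism in Section 4, with hub $h$, satisfies (i) and (ii), having no 2-cuts. Its inner edge at the hub has weight $-\frac s{1-s}\in[-\kappa,0)\subseteq I_1$ by (9). So it is in $\mathcal B$ as soon as its three outer weights are in $I_2$. The 4-cycle $h\,u\,b\,w$ plus the chord $uw$, drawn inside with weight $0$, is in $\mathcal B$ when its outer weights are in $I_2$: its only 2-cut is $\{u,w\}$, with components $\{h\}$ and $\{b\}$. The 4-cycle alone is not, whatever the hub, since opposite vertices form a 2-cut and one such pair contains the hub. $K_{2,3}$ is not, by (ii).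

**Key Lemma 4.** Let $(G,h,y)\in\mathcal B$. Then $F(G)>0$. If moreover $G$ is 3-connected and $e\in E(C)$ is incident with $h$, then $F(G-e)>0$ and $F(G/e)>0$.

The proof is by induction on $|E(G)|$, for both statements together. If $G=K_3$, use Lemma 3(b). Otherwise $G$ has a 2-cut or is 3-connected.

### 7.1. Graphs with a 2-cut

**Step 1: choice of a piece.** The purpose is to find a piece that we can replace by one edge. Let $\{u,w\}$ be a 2-cut. By (i), $u,w\in V(C)\setminus\{h\}$. By (ii), at least two components of $G-\{u,w\}$ meet $C$, so $C-\{u,w\}$ is disconnected. Hence $uw\notin E(C)$, and $C-\{u,w\}$ consists of two non-empty arcs. By (ii) again, $G-\{u,w\}$ has exactly two components, each containing exactly one arc. Exactly one of them avoids $h$. Choose the 2-cut $\{u,w\}$ such that the component $X\not\ni h$ is smallest, and let $A\ni h$ be the other one. Put $G_2=G[X\cup\{u,w\}]-uw$ and $G_1=G[A\cup\{u,w\}]-uw$. Each has at least 2 edges, since $u$ and $w$ have neighbors in both $X$ and $A$. If $uw\in E(G)$, its weight is $0$, as $uw\notin E(C)$ and $h\ne u,w$.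

By Lemma 2, a 2-cut of $G_2^+=G_X$ would be a 2-cut of $G$ having a component $D'\subsetneq X$, which avoids $h$. This contradicts minimality. So $G_2^+$ is $K_3$ or 3-connected. Draw its edge $uw$ along the arc of $C$ through $A$. Then $G_2^+$ is a plane graph whose outer cycle consists of the path of $C$ from $u$ to $w$ through $X$ and the edge $uw$; as a point set this is still $C$.

**Step 2: the weight of the piece.** We show $F(G_2^+)>0$ and $y(G_2)\in[-\alpha,0)$. If $G_2^+=K_3$, then $G_2$ is a path $u\,b\,w$ of two edges of $C$, and Lemma 3(a) applies. If $G_2^+$ is 3-connected, then with hub $u$ it lies in $\mathcal B$: it has no 2-cuts, its outer edges have weights in $I_2$ (the weight of $uw$ being $0$), and its other edges are neither in $E(C)$ nor incident with $h$, so have weight $0$. It has fewer edges than $G$, as $|E(G_1)|\ge2$. The induction hypothesis with $e=uw$ gives $F(G_2)>0$ and $F(G_2^\circ)>0$. By (2) and (9), $F(G_2^+)>0$ and $y(G_2)\in(-s,0)\subseteq[-\alpha,0)$.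

**Step 3: the rest stays in $\mathcal B$.** We replace $G_2$ and check the definition. By Lemma 1, $F(G)$ is a positive multiple of $F(G')$, where $G'=G_1+uw$ and $uw$ has weight $y(G_2)$, or $0\cdot y(G_2)=0$ after merging if $uw\in E(G)$. In either case the weight is in $I_2$. As a graph, $G'=G_A$. Draw $uw$ along the arc of $C$ through $X$. Then $G'$ has outer cycle $C_1$ formed by $uw$ and the path of $C$ through $A$, and $h\in V(C_1)$. By Lemma 2, $G'$ is 2-connected and every 2-cut of $G'$ is a 2-cut of $G$, hence lies in $(V(C)\cap V(G'))\setminus\{h\}=V(C_1)\setminus\{h\}$. This is (i). For (ii), a component of $G'-\{u',w'\}$ containing $u$ or $w$ meets $C_1$. Any other is, by Lemma 2, a component of $G-\{u',w'\}$ inside $A$, so it meets $C$, hence $C_1$. Condition (iii) is inherited from $G$. So $G'\in\mathcal B$ with hub $h$, and it has fewer edges than $G$ as $|E(G_2)|\ge2$. By induction $F(G')>0$, and $F(G)>0$.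

### 7.2. Deleting an outer edge at the hub of a 3-connected graph

Now let $G=:H$ be 3-connected, and let $e=hx\in E(C)$ be either outer edge at $h$. As $y_e\le\beta<1$, we have $1-y_e>0$, so by (1) it suffices to prove $F(H-e)>0$ and $F(H/e)>0$; these two are also the second statement of the lemma.

**Step 4: $(H-e,h,y)\in\mathcal B$.** This settles $F(H-e)>0$ by induction. For each vertex $z$, $H-z$ is 2-connected and so has no bridge. Hence $H-e$ is 2-connected. Its outer face contains that of $H$, so every edge of $C-e$ lies on the boundary of this face. Thus the outer cycle $C'$ of $H-e$ contains $C-e$, in particular $h$ and $x$.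

Let $\{u,w\}$ be a 2-cut of $H-e$. Since $H-\{u,w\}$ is connected, $e$ is not incident with $u$ or $w$; it is a bridge of $H-\{u,w\}$, and $H-e-\{u,w\}$ has exactly two components, one containing $h$ and one containing $x$. So $h,x\notin\{u,w\}$, and each component meets $C'$, which is (ii). The two $h$–$x$ paths on $C'$ are internally disjoint, and both must be hit by $\{u,w\}$. So $u,w\in V(C')\setminus\{h\}$, which is (i). For (iii): the edges of $C-e$ have weights in $I_2$; edges newly on $C'$ have weights in $I_1\cup\{0\}\subseteq I_2$; edges off $C'$ are off $C$.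

### 7.3. The blocks of $H-\{h,x\}$

Before contracting $e$ we must know which 2-cuts appear. They have the form $\{h,z\}$ with $z$ a cut vertex of $M:=H-\{h,x\}$.

$M$ is connected with at least 2 vertices. Let $z$ be a cut vertex of $M$ and $K$ a component of $M-z$. Then $N_H(K)\subseteq\{h,x,z\}$, and there are vertices outside $K\cup\{h,x,z\}$. As $H$ is 3-connected, $K$ is adjacent in $H$ to each of $h,x,z$. We use this repeatedly.

**Step 5: $M$ is a chain of blocks.** Suppose $M$ had three leaf blocks. Let $L_1,L_2,L_3$ be these blocks minus their cut vertices, and $R=M-L_1-L_2-L_3$. A path in $M$ between vertices of $R$ cannot enter and leave $L_i$, since $L_i$ is attached through a single cut vertex; so $R$ is connected. It contains the three cut vertices concerned, because the $L_i$ contain no cut vertices. Each $L_i$ is a component of $M$ minus a cut vertex, hence connected and adjacent to $h$, $x$ and $R$. So $\{L_1,L_2,L_3\}$ against $\{h,x,R\}$ is a $K_{3,3}$-minor of $H$, a contradiction. Hence the block tree has at most two leaves and is a path: $M$ is a chain of blocks $B_0,\dots,B_m$ ($m\ge0$)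 with distinct cut vertices $z_i\in B_{i-1}\cap B_i$ ($1\le i\le m$).

**Step 6: the rest of $C$ lies in an end block.** Let $Q=C-\{h,x\}$, a non-empty path in $M$. We want it in one end block, away from the cut vertices.

No $z_i$ is on $C$. Otherwise add a vertex $o$ in the outer face adjacent to $h,x,z_i$. The two components of $M-z_i$ and $\{o\}$, against $h,x,z_i$, form a $K_{3,3}$-minor of a planar graph, a contradiction.

Hence $Q$ contains no cut vertex of $M$. As a vertex that is not a cut vertex lies in one block only, and adjacent vertices lie in a common block, $Q$ lies in a single block $B_j$.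

$B_j$ is an end block. Suppose $0<j<m$. Let $L=B_0-z_1$, $R=B_m-z_m$ and $N=M-L-R$. Then $N$ is connected and contains $z_1$, $z_m$ and $Q$. Add a vertex $o$ in the outer face adjacent to $h$, $x$ and a vertex of $Q$. The sets $L,R,\{o\}$ against $\{h\},\{x\},N$ form a $K_{3,3}$-minor of a planar graph, a contradiction.

So we may label the chain such that $Q\subseteq B_0$, with $z_1\notin Q$ if $m\ge1$. In particular $V(B_i)\cap Q=\emptyset$ for $i\ge1$.

### 7.4. Contracting the edge: removing $B_m,\dots,B_1$

Write $h$ also for the contracted vertex of $H/e$. Then $(H/e)-h=M$. Merge parallel edges.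

**Step 7: the weights in $H/e$.** We record which intervals they lie in. Let $v\in V(M)$ be adjacent to $h$ or $x$ in $H$.

* If $v\notin Q$, then $v\notin V(C)$. If $xv\in E(H)$, this edge is off $C$ and not at the hub, so it has weight $0$, and the merged edge $hv$ has weight $0$. Otherwise $hv$ has its old weight $y_{hv}\in I_1$. So its weight is in $I_1$.
* If $v\in Q$ and $|C|\ge4$: $C$ is an induced cycle, so only the two distinct ends of $Q$ are adjacent to $h$ or $x$, one to $h$ only and one to $x$ only, via edges of $C$. So these weights are in $I_2$.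
* If $v\in Q$ and $|C|=3$, then $Q=\{z\}$ with $z=v$, and $hz$ has weight $Y=y_{hz}y_{xz}\le\alpha^2<1$, as $\beta\le\alpha$.

Edges of $M$ have weight $0$, except edges of $C$, which lie in $Q\subseteq B_0$ and have weight in $I_2$. In the third case $Y$ may be too large for $I_2$; we deal with this in Step 11.

**Step 8: the piece at $\{h,z_i\}$.** For $i=m,\dots,1$ in turn, we replace the part attached at $\{h,z_i\}$ by an edge $hz_i$, and show that after merging with an existing edge $hz_i$ it has a weight $w_i\in I_1$. Suppose this is done for $i+1$ (if $i<m$). Let $T$ be the graph consisting of $B_i$, $h$, and the edges from $h$ to $V(B_i)\setminus\{z_i\}$, including $hz_{i+1}$ of weight $w_{i+1}$ if $i<m$. As $V(B_i)\cap Q=\emptyset$, the edges at $h$ in $T$ have weight in $I_1$ and the others have weight $0$. The terminals are $h,z_i$, which are non-adjacent in $T$. We claim that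
$$F(T^+)>0\quad\text{and}\quad y(T)\in[-\kappa,0).$$

*First case: $B_i=K_2$*, say $V(B_i)=\{z_i,v\}$. If $i<m$, then $v=z_{i+1}$, adjacent to $h$ by an edge of weight $w_{i+1}\in I_1$. If $i=m$, then $v$ has degree at least 3 in $H$ and its neighbors are among $z_m,h,x$; so it is adjacent to $h$ and $x$. In both situations $T$ is the path $h\,v\,z_i$ with first weight in $I_1$ and second weight $0$. Lemma 3(a) gives the claim.

*Second case: $B_i$ is 2-connected.* Let $L=T^+$.

First, $L$ is 3-connected. It has at least 4 vertices. As $L-h=B_i$ is 2-connected, no set of at most 2 vertices containing $h$ separates $L$. Suppose $S\subseteq V(B_i)$ with $|S|\le2$ separates $L$, and let $D$ be a component of $L-S$ avoiding $h$. Then $D$ contains no neighbor of $h$ in $L$. Hence $D$ contains neither $z_i$ nor $z_{i+1}$ (if $i<m$), nor any neighbor of $h$ or $x$ in $H$. So $N_H(D)\subseteq S$ while $h\notin D\cup S$, contradicting the 3-connectedness of $H$.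

Second, $L$ is a minor of $H$, hence planar. Contract $e$, and contract into $h$ the component of $M-z_i$ containing $Q$ and, if $i<m$, the component of $M-z_{i+1}$ avoiding $z_i$. By Section 7.3 these sets are adjacent to $h$ and to $z_i$, respectively $z_{i+1}$, and they are adjacent to no other vertex of $B_i$. After merging, the result is exactly $L$. The edges of $L$ correspond to distinct edges of $H-e$, so $|E(L)|<|E(H)|$.

Third, embed $L$ with $hz_i$ on the outer cycle. With hub $h$, $L$ is in $\mathcal B$: it has no 2-cuts, its edges at $h$ have weights in $I_1\subseteq I_2$, and all others have weight $0$. By induction applied to the edge $hz_i$, $F(T)>0$ and $F(T^\circ)>0$. By (2) and (9), $F(T^+)>0$ and $y(T)\in(-s,0)\subseteq[-\kappa,0)$. This proves the claim.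

**Step 9: the weight $w_i$.** By Lemma 1, replacing $T$ by an edge $hz_i$ of weight $y(T)$ changes $F$ by a positive factor. If an edge $hz_i$ of weight $\eta$ is already present, then $\eta\in I_1$ as $z_i\notin Q$, and the merged weight is
$$w_i=\eta\,y(T)\in[-\beta\kappa,\kappa^2]\subseteq[-\kappa,\beta]=I_1 .$$
Otherwise $w_i=y(T)\in[-\kappa,0)\subseteq I_1$. This completes the elimination.

### 7.5. The last block

**Step 10: the graph $J$.** We describe what is left. $F(H/e)$ is a positive multiple of $F(J)$, where $J$ consists of $B_0$, $h$, and the edges from $h$ to $B_0$, with $hz_1$ present of weight $w_1\in I_1$ if $m\ge1$. Let $W=V(B_1\cup\dots\cup B_m)\setminus\{z_1\}$ if $m\ge1$, and $W=\emptyset$ otherwise. If $m\ge1$, then $W$ is a component of $M-z_1$, so it is connected, disjoint from $C$, and adjacent to $h,x,z_1$ and to no other vertex of $B_0$. So $J$ arises from $H$ by contracting $e$, contracting $W$ into $h$, and merging parallel edges. Thus $J$ is planar, and its edges correspond to distinct edges of $H-e$, so $|E(J)|<|E(H)|$.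

If $|V(B_0)|\ge3$, then $J$ is 3-connected, by the argument of Step 8. Indeed $J$ has at least 4 vertices and $J-h=B_0$ is 2-connected, so no set of at most 2 vertices containing $h$ separates $J$. If $S\subseteq V(B_0)$, $|S|\le2$, separates $J$, a component $D$ of $J-S$ avoiding $h$ contains neither $z_1$ (if $m\ge1$) nor a neighbor of $h$ or $x$ in $H$. So $N_H(D)\subseteq S$ and $h\notin D\cup S$, a contradiction.

**Step 11: $F(J)>0$.** There are three cases.

*$|C|\ge4$.* If $|V(B_0)|=2$, then $Q=V(B_0)$ contains no cut vertex, so $m=0$ and $H$ is a 3-connected graph on 4 vertices, $H=K_4$. All faces of $K_4$ are triangles, contradicting $|C|\ge4$. So $J$ is 3-connected. By Step 7, $C/e$ is a cycle of $J$ of length $|C|-1\ge3$.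

We claim that $J$ has an embedding with outer cycle $C/e$. Add to $H$ a vertex $o$ in the outer face adjacent to all vertices of $C$. Contracting $e$, and $W$ into $h$, in this planar graph shows that $J$ plus a vertex $o$ adjacent to all vertices of $C/e$ is planar. Embed it and delete $o$. The face of $J$ containing $o$ is bounded by a cycle $C''$ with $V(C/e)\subseteq V(C'')$. As $J$ is 3-connected, $C''$ is induced, so all edges of the cycle $C/e$ are edges of $C''$, whence $C/e=C''$. Make this face the outer face.

The weights on $C/e$ are in $I_2$. Other edges at $h$ go to vertices outside $Q$ and have weight in $I_1$. All remaining edges have weight $0$. So $J$ with hub $h$ is in $\mathcal B$, and $F(J)>0$ by induction.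

*$|C|=3$ and $|V(B_0)|=2$.* Let $V(B_0)=\{z,v\}$ with $Q=\{z\}$. If $m\ge1$, then $v=z_1$. If $m=0$, then $H=K_4$. In both cases $hv\in E(J)$ has a weight $y'\in I_1$. So $J$ is a triangle with weights $Y$ on $hz$, $y'$ on $hv$, and $0$ on $zv$. By (3) and (C6),
$$F(J)=qs(1-s-Y-y')\ge qs(1-s-\alpha^2-\beta)>0.$$

*$|C|=3$ and $|V(B_0)|\ge3$.* Now $J$ is 3-connected and planar. All its edges at $h$ except $hz$ have weight in $I_1$, and edges not at $h$ have weight $0$. Only the weight $Y$ of $hz$ may be outside the intervals. Embed $J$ with $hz$ on the outer cycle. With the weight of $hz$ changed to $0$, $J$ with hub $h$ is in $\mathcal B$. So by induction $F(J-hz)>0$ and $F(J/hz)>0$. Neither depends on the weight of $hz$. By (1), since $Y<1$,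
$$F(J)=F(J-hz)+(1-Y)F(J/hz)>0.$$

Hence $F(H/e)>0$, and Key Lemma 4 is proved. $\square$

## 8. Interior components at the 2-cuts

The class $\mathcal B$ forbids interior components at 2-cuts. In the family $\mathcal G$ they are allowed, and we now absorb them into the weights.

**Proposition 5.** Let $s\in(0,\frac14)$, let $\alpha,\beta>0$ satisfy (C1)–(C6), and let $G$ be a 2-connected plane graph with outer cycle $C$, all 2-cuts contained in $V(C)$, weights in $I_2$ on $E(C)$ and weight $0$ elsewhere. Assume

* either (I) $\frac s{1-s}\,\alpha\le\beta$,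
* or (II) $s\alpha\le\beta$, and for each 2-cut $\{u,w\}$ every component of $G-\{u,w\}$ disjoint from $C$ has at least two vertices.

Then $F(G)>0$.

*Proof.* Put $c=\frac s{1-s}$ in case (I) and $c=s$ in case (II). Then $c<1$ and $c\alpha\le\beta$. We use induction on $|E(G)|$. If $G$ has no 2-cut, it is $K_3$ or 3-connected; with any hub $h\in V(C)$ it is in $\mathcal B$, and Key Lemma 4 applies. So let $G$ have a 2-cut.

**Step 1: the weight of an interior component.** Let $\{u,w\}$ be a 2-cut and $D$ a component of $G-\{u,w\}$ disjoint from $C$. Put $B=G[D\cup\{u,w\}]-uw$. Each edge of $B$ has an end in $D$, so is not in $C$; all weights in $B$ are $0$. We show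
$$F(B^+)>0,\qquad y(B)\in[-c,0).\tag{10}$$
By Lemma 2, a 2-cut of $B^+=G_D$ is a 2-cut of $G$ different from $\{u,w\}$. It would lie in $V(C)\cap(D\cup\{u,w\})=\{u,w\}$, which is impossible. So $B^+$ is $K_3$ or 3-connected. It is planar, since $G$ has a $u$–$w$ path through another component of $G-\{u,w\}$. If $B^+=K_3$, which means $|D|=1$ and is possible only in case (I), Lemma 3(a) gives $F(B^+)>0$ and $y(B)=-\frac s{1-s}=-c$. Otherwise embed $B^+$ with $uw$ on the outer cycle and use Key Lemma 4 with hub $u$ and $e=uw$: $F(B)>0$ and $F(B^\circ)>0$, so (2) gives $F(B^+)>0$ and $y(B)\in(-s,0)\subseteq[-c,0)$.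

**Step 2: some 2-cut $\{u,w\}$ has $uw\in E(C)$.** Here we remove the interior components at this cut. $C-\{u,w\}$ is a non-empty path, so exactly one component $O$ of $G-\{u,w\}$ meets $C$. The others, $D_1,\dots,D_k$ with $k\ge1$, are interior. Let $B_j=G[D_j\cup\{u,w\}]-uw$. By Lemma 1 and (10), $F(G)$ is a positive multiple of $F(G')$, where $G'=G-\bigcup D_j$ and $uw$ gets the weight $y_{uw}\pi$ with $\pi=\prod_jy(B_j)$. If $\pi>0$, then $\pi\le1$ and $y_{uw}\pi\in I_2$. If $\pi<0$, then $\pi\in[-c,0)$ and $y_{uw}\pi\in[-c\beta,c\alpha]\subseteq I_2$, since $c\beta\le\beta\le\alpha$ and $c\alpha\le\beta$. As a graph, $G'=G_O$, with outer cycle $C'=C$. Go to Step 5.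

**Step 3: no 2-cut is an edge of $C$; choice of a piece.** Here every 2-cut $\{u,w\}$ gives two non-empty arcs $A_1,A_2$ of $C-\{u,w\}$. They lie in different components of $G-\{u,w\}$. Otherwise only one component meets $C$, so some component $D$ is disjoint from $C$. A $u$–$w$ path with all inner vertices in $D$ meets $C$ only in $u,w$, so it separates $A_1$ from $A_2$ in the closed disc bounded by $C$. A path of $G-\{u,w\}$ from $A_1$ to $A_2$ would then meet $D$, a contradiction. So exactly two components meet $C$, each containing one arc.

Among all 2-cuts $\{u,w\}$ and components of $G-\{u,w\}$ meeting $C$, choose $\{u,w\}$ and $O\supseteq A_1$ with $|O|$ minimal. Put $B_O=G[O\cup\{u,w\}]-uw$. We show that $B_O^+=G_O$ has no 2-cut. Suppose $\{u',w'\}$ is one. By Lemma 2 it is a 2-cut of $G$ different from $\{u,w\}$. So it lies in $V(C)\cap(O\cup\{u,w\})=A_1\cup\{u,w\}$, and $u'w'\notin E(C)$. So the part of the path $uA_1w$ strictly between $u'$ and $w'$ is non-empty. It is an arc $A'\subseteq A_1$ of $C-\{u',w'\}$, and the other arc contains every vertex of $\{u,w\}\setminus\{u',w'\}$. By the previous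 paragraph, the component $O''$ of $G-\{u',w'\}$ containing $A'$ does not contain the other arc, hence avoids $u,w$. As $O''$ is connected, avoids $u,w$ and meets $O$, we have $O''\subseteq O$; and $O''\neq O$ because one of $u',w'$ lies in $O$. This contradicts minimality. So $B_O^+$ is $K_3$ or 3-connected.

**Step 4: replacing the piece.** Draw the edge $uw$ of $B_O^+$ along $A_2$. Its outer cycle is then $uA_1w$ plus $uw$; its outer edges have weights in $I_2$ and its other edges weight $0$. If $B_O^+=K_3$, then $B_O$ is a path of two edges of $C$, and Lemma 3(a) gives $F(B_O^+)>0$ and $y(B_O)\in[-\alpha,0)$. Otherwise Key Lemma 4 (hub $u$, $e=uw$) with (2) and (9) gives the same.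

Let $O_2\supseteq A_2$ be the other component meeting $C$, and $D_1,\dots,D_k$ ($k\ge0$) the interior ones, with $B_j$ as before. By Lemma 1 and (10), $F(G)$ is a positive multiple of $F(G')$, where $G'=G_{O_2}$ as a graph. The weight of $uw$ in $G'$ is $0$ if $uw\in E(G)$, because then $uw\notin E(C)$ had weight $0$. Otherwise it is $y(B_O)\prod_jy(B_j)$, which lies in $[-\alpha,0]$ for $k$ even and in $[0,c\alpha]\subseteq[0,\beta]$ for $k$ odd. So it is always in $I_2$. Draw $uw$ along $uA_1w$; the outer cycle $C'$ of $G'$ is $uA_2w$ plus $uw$.

**Step 5: induction applies to $G'$.** In both situations $G'$ has fewer edges than $G$, weights in $I_2$ on its outer cycle $C'$ and $0$ elsewhere. By Lemma 2, $G'$ is 2-connected and its 2-cuts are 2-cuts of $G$, so they lie in $V(C)\cap V(G')=V(C')$. In case (II), a component of $G'-\{u',w'\}$ disjoint from $C'$ avoids $u,w\in V(C')$. By Lemma 2 it is a component of $G-\{u',w'\}$, and it is disjoint from $C$, so it has at least 2 vertices. By induction $F(G')>0$, hence $F(G)>0$. $\square$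

## 9. Choosing $\alpha$ and $\beta$

**Theorem A, first sentence.** Let $0<s\le s_0$; recall $s_0<\frac14$. The quadratic $p_s(y)=(2-s)y^2-(1-s)^2y+s^2$ of (8) has discriminant $\Delta(s)\ge0$, since $\Delta$ decreases to $\Delta(s_0)=0$. Its roots are positive, with sum $\frac{(1-s)^2}{2-s}$ and product $\frac{s^2}{2-s}$. Let $\beta$ be the smaller root and
$$\alpha=\frac{1-s}s\,\beta,$$
so that $\frac s{1-s}\alpha=\beta$, which gives (I). Then $\beta\le\frac{(1-s)^2}{2(2-s)}$ and $\beta^2\le\frac{s^2}{2-s}$. We check the conditions.

* (C1): $2\beta\le\frac{(1-s)^2}{2-s}<1-s$.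
* (C2): by (8), $p_s(\beta)=0$ says $(1-s)\beta(1-s-2\beta)=s(s+\beta^2)$. Dividing by $s$ gives equality in (C2).
* (C3): the same equation gives $\beta\ge\frac{s^2}{(1-s)(1-s-2\beta)}\ge\frac{s^2}{(1-s-\beta)^2}$, as $(1-s)(1-s-2\beta)=(1-s-\beta)^2-\beta^2$.
* (C4): hence $\beta\ge\frac{s^2}{(1-s)^2}$, so $\alpha^2=\beta\cdot\beta\,\frac{(1-s)^2}{s^2}\ge\beta$.
* (C5): $\alpha\beta=\beta^2\,\frac{1-s}s\le\frac{s(1-s)}{2-s}<s$.
* (C6): $\alpha^2+\beta\le\frac{(1-s)^2}{2-s}+\frac{(1-s)^2}{2(2-s)}=\frac{3(1-s)^2}{2(2-s)}<1-s$, since $3(1-s)<2(2-s)$.

For $G$ as in Theorem A, Proposition 5 in case (I) with all weights $0$ gives $(-1)^nP(G,1+s)=F(G)>0$. So no graph in $\mathcal G$ has a root in $(1,q_0]$, and by Section 3 roots of graphs in $\mathcal G$ occur arbitrarily close above $q_0$. Hence $\omega(\mathcal G)=q_0$, and the infimum is not attained. Theorem A is proved, and the conjecture of Dong and Jackson is true. $\square$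

**Theorem B.** Let $0<s\le\frac6{25}$. If every vertex off the outer cycle has degree at least 3, then no component of $G-\{u,w\}$ disjoint from $C$ is a single vertex: this vertex would be off $C$ and have degree 2. So only $s\alpha\le\beta$ is needed in place of $\frac s{1-s}\alpha\le\beta$, and we have more room. Put
$$\beta=\tfrac{25}9s^2\le0.16,\qquad\alpha=\tfrac{25}{11}(s+\beta^2)\le\tfrac{25}{11}(0.2656)<0.61 .$$

* (C1): $2\beta\le0.32<0.76\le1-s$.
* (C2): $1-s-2\beta\ge0.44=\frac{11}{25}$, so $\alpha(1-s-2\beta)\ge s+\beta^2$.
* (C3): $1-s-\beta\ge\frac35$, so $\beta(1-s-\beta)^2\ge\frac{25}9s^2\cdot\frac9{25}=s^2$.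
* (C4): $\alpha^2\ge\frac{625}{121}s^2\ge\frac{25}9s^2=\beta$.
* (C5): $\beta\le\frac{25}9\cdot\frac6{25}\,s=\frac23s$ and $\alpha<1$, so $\alpha\beta<s$.
* (C6): $\alpha^2+\beta<0.38+0.16<0.76\le1-s$.
* $s\alpha\le\beta$: this says $\frac{25}{11}s(s+\beta^2)\le\frac{25}9s^2$, that is, $9\beta^2\le2s$, that is, $\frac{625}9s^3\le2$. It holds, as $s^3\le0.0139$.

Proposition 5 in case (II) with all weights $0$ gives $(-1)^nP(G,1+s)>0$ for all $s\in(0,\frac6{25}]$, that is, for all $q\in(1,\frac{31}{25}]$. A 3-connected planar graph has no 2-cuts and minimum degree at least 3, so it is covered, with any plane embedding. $\square$
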